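
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem*{conjecture}{Conjecture}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Zeros of spherical Whittaker functions on $GL(n,\mathbb R)$\\ with symmetric power parameters}


\begin{abstract}
P\'olya's theorem on the Bessel function $K_\nu$ says that if the spherical Whittaker function of a spherical principal series representation of $PGL(2,\mathbb R)$ vanishes somewhere, then the representation is tempered. It was conjectured that the same holds for every representation of $PGL(n,\mathbb R)$ that is a symmetric $(n-1)$-st power lifting from $PGL(2,\mathbb R)$. We show that this fails for every $n\ge 3$: irreducible non-tempered liftings whose spherical Whittaker function has a zero occur arbitrarily close to every point of the tempered line. We also show that the statement is true, for every $n$, if the representation is irreducible and Hermitian.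
\end{abstract}

\section{Introduction}

\subsection{The question}

Let $n\ge2$ and write $e(x)=e^{2\pi i x}$. Let $B$ be the group of upper triangular matrices in $GL(n,\mathbb R)$ and $N\subset B$ the subgroup of unipotent ones, with the nondegenerate character
\[
\psi_N(u)=e(u_{1,2}+u_{2,3}+\dots+u_{n-1,n}).
\]
A quasicharacter of $\mathbb R^\times/\{\pm1\}$ has the form $|\cdot|^\nu$ with $\nu\in\mathbb C$. Put
\[
\lambda(\nu)=\nu\,(n-1,n-3,\dots,1-n),\qquad \rho=(\rho_1,\dots,\rho_n),\quad \rho_i=\tfrac{n+1-2i}{2},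
\]
and let $\pi_\nu$ be the representation of $GL(n,\mathbb R)$ by right translation on the smooth functions $f$ with
\[
f(bg)=\prod_{i}|b_{ii}|^{\lambda(\nu)_i+\rho_i}\,f(g)\qquad(b\in B).
\]
The shift by $\rho$ is the usual normalization of parabolic induction. Since $\sum_i\lambda(\nu)_i=\sum_i\rho_i=0$, the center acts trivially and $\pi_\nu$ is a representation of $PGL(n,\mathbb R)$. For $n=2$ it is the spherical principal series representation of $PGL(2,\mathbb R)$ with parameter $(\nu,-\nu)$; for general $n$ it is the symmetric $(n-1)$-st power lifting of that one. It is tempered exactly when the quasicharacter $|\cdot|^\nu$ is unitary, that is, when $\operatorname{Re}\nu=0$.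

Because $GL(n,\mathbb R)=B\cdot SO(n)$, the space of $SO(n)$-fixed vectors of $\pi_\nu$ is one-dimensional. It is even fixed by $O(n)$, because only the absolute values $|b_{ii}|$ enter. A Whittaker functional is a continuous functional $\Lambda$ with $\Lambda(\pi_\nu(u)f)=\psi_N(u)\Lambda(f)$ for $u\in N$. The functions $g\mapsto\Lambda(\pi_\nu(g)f)$ form the Whittaker model; they have moderate growth. We write $W$ for the image of the $SO(n)$-fixed vector and assume throughout that it is not identically zero. Thus $W$ is right $O(n)$-invariant and $W(ug)=\psi_N(u)W(g)$ for $u\in N$. Every $g\in GL(n,\mathbb R)$ can be written $g=uak$ with $u\in N$, $k\in O(n)$ and $a$ diagonal with positive entries, and then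
\begin{equation}\label{eq:mod}
|W(uak)|=|W(a)|.
\end{equation}
So the zeros of $W$ are governed by its values on positive diagonal matrices, and modulo the center these are parametrized by $y_i=a_i/a_{i+1}>0$, $1\le i\le n-1$.

For $n=2$ one has, up to a constant,
\[
W\left(\begin{pmatrix} y^{1/2}&xy^{-1/2}\\ &y^{-1/2}\end{pmatrix}k\right)=\sqrt y\,K_\nu(2\pi y)\,e(x)\qquad(k\in SO(2)),
\]
where $K_\nu$ is the modified Bessel function. P\'olya showed that $K_\nu$ can vanish on $(0,\infty)$ only if $\nu$ is purely imaginary. The following generalization was proposed in \cite{LRH}.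

\begin{conjecture}
If $W$ vanishes anywhere on $GL(n,\mathbb R)$, then $\pi_\nu$ is tempered.
\end{conjecture}

The case $n=2$ supports it, and so does the case of real $\nu$: we shall see that for all $n$ and all real $\nu>0$ the natural integral representing $W$ is strictly positive on positive diagonal matrices. Nevertheless:

\begin{theorem}\label{thm:main}
\begin{enumerate}
\item[\textup{(A)}] For $n=2$ the conjecture is true.
\item[\textup{(B)}] For every $n\ge3$ it is false. Moreover, for every $n\ge3$, $t\in\mathbb R$ and $\eta>0$ there is $\nu\notin\mathbb R$ with $\operatorname{Re}\nu>0$ and $|\nu-it|<\eta$ such that $\pi_\nu$ is irreducible and its (not identically zero) spherical Whittaker function vanishes at some diagonal matrix.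
\item[\textup{(C)}] If $\pi_\nu$ is irreducible and $\nu$ is real and nonzero, then $W$ vanishes nowhere. Hence for every $n\ge2$ the conjecture holds for irreducible Hermitian $\pi_\nu$, in particular for irreducible unitary $\pi_\nu$. Every counterexample with $\pi_\nu$ irreducible has $\nu\notin\mathbb R\cup i\mathbb R$.
\end{enumerate}
\end{theorem}

Part (A) is P\'olya's theorem; we include a proof.

\subsection{The case $n=2$, and why its proof does not extend}

\begin{proof}[Proof of \textup{(A)}]
Let $\Phi(y)=y^{-1/2}\,W(\mathrm{diag}(y^{1/2},y^{-1/2}))$ and $\theta=y\,d/dy$. The Casimir operator gives $\theta^2\Phi=(\nu^2+4\pi^2y^2)\Phi$; this is equation \eqref{eq:torus} below for $n=2$. One solution is $K_\nu(2\pi y)$, and every solution independent of it grows exponentially as $y\to\infty$. By moderate growth $\Phi$ is a nonzero multiple of $K_\nu(2\pi y)$. By \eqref{eq:mod} we must show that $K_\nu(y_0)=0$ with $y_0>0$ implies $\nu\in i\mathbb R$. Multiply $(y\,d/dy)^2K_\nu=(\nu^2+y^2)K_\nu$ by $\overline{K_\nu}$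 and integrate over $[y_0,\infty)$ against $dy/y$. In the integration by parts the boundary term $yK_\nu'\overline{K_\nu}$ vanishes at $y_0$, since $K_\nu(y_0)=0$, and at infinity, by exponential decay. Hence
\[
-\int_{y_0}^\infty|yK_\nu'|^2\,\frac{dy}{y}=\int_{y_0}^\infty(\nu^2+y^2)|K_\nu|^2\,\frac{dy}{y}.
\]
Taking imaginary and real parts, we see that $\nu^2$ is real and negative.
\end{proof}

The argument works because the single point $y_0$ is the whole boundary of the region $(y_0,\infty)$: a zero turns $K_\nu$ into a Dirichlet eigenfunction of a self-adjoint problem. For $n\ge3$ the variable $y$ ranges over a space of dimension $n-1\ge2$. One zero of a complex-valued function does not bound a region there, and nothing forces the eigenvalue to be real.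

\subsection{The idea of the counterexample}

Let $n\le3$ and put $\nu=it/2$. For fixed $y$ the Whittaker function is, in a suitable normalization, an entire function of $t\in\mathbb C$ that is real for real $t$. The tempered case is that of real $t$, so the conjecture predicts that all zeros in $t$ are real. We let $y$ approach a wall, that is, we let one coordinate $y_j$ tend to $0$. For $n=2$ the function is $K_{it/2}(\varepsilon)$ with $\varepsilon=2\pi y$, and as $\varepsilon\to0$ it is approximately a sum of \emph{two} oscillating exponentials, $\frac12\Gamma(\frac{it}2)(\varepsilon/2)^{-it/2}+\frac12\Gamma(-\frac{it}2)(\varepsilon/2)^{it/2}$. For $n=3$, fix $y_1=r/2\pi$ and let $y_2=\varepsilon/2\pi\to0$. With $L=\log(2/\varepsilon)$ we shall find \emph{three} terms,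
\begin{equation}\label{eq:three}
f_\varepsilon(t)\approx A(t)e^{iLt}+A^*(t)e^{-iLt}+b(it),
\end{equation}
where $A$ and $A^*$ are both multiples of $K_{it/2}(r)$, while the non-oscillating term is a multiple of $K_{it}(r)$. Now choose $r$ and a real $t_0$ so that $K_{it_0/2}(r)=0\ne K_{it_0}(r)$. At $t_0$ both oscillating terms disappear and the constant survives.

The simplest model of this situation has $t_0=0$:
\[
g_L(t)=1+t\sin(Lt).
\]
It has no real zero with $|t|<1$. On the imaginary axis $g_L(is)=1-s\sinh(Ls)$. Since $s\sinh(Ls)$ increases from $0$ to $\infty$ on $s>0$, there is exactly one zero $s_L>0$; since $s\sinh(Ls)\to\infty$ for every fixed $s>0$ as $L\to\infty$, we have $s_L\to0$. So $g_L$ has nonreal zeros $\pm is_L$ that tend to $t_0=0$. There is a reason for this that does not depend on the exact formula. Off the real axis $L^{-1}\log|g_L(t)|\to|\operatorname{Im}t|$, while at $t_0$ the limit is $0$. If $g_L$ had no zeros near $t_0$, these functions would be harmonic there, and so would their limit; but $|\operatorname{Im}t|$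 is not harmonic at a real point. This is the argument we shall apply to \eqref{eq:three}.

Section~\ref{sec:jacquet} introduces the Jacquet integral, which represents $W$ for $\operatorname{Re}\nu>0$, and computes it on the walls $y_j=0$. Section~\ref{sec:pde} derives its differential equation, proves positivity for real parameters and deduces (C). Section~\ref{sec:bessel} gives a formula for $n=3$ in terms of $K$-Bessel functions, and Section~\ref{sec:zeros} produces the zeros for $n=3$. Section~\ref{sec:end} passes from $n-1$ to $n$ by Hurwitz's theorem at a wall.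

\subsection{Facts from representation theory}\label{sec:facts}

\begin{itemize}
\item If no difference $\lambda_i-\lambda_j$ ($i\ne j$) is an integer, the spherical principal series of $GL(n,\mathbb R)$ with parameter $\lambda$ is irreducible \cite{SV}. Here $\lambda(\nu)_i-\lambda(\nu)_j=2\nu(j-i)$, so $\pi_\nu$ is irreducible whenever $\nu\notin\mathbb R$.
\item If $\pi_\nu$ is irreducible, its Whittaker functional is unique up to scalars \cite{Ko,CHM}.
\item Principal series whose parameters are permutations of each other have the same composition factors. Since $\lambda(-\nu)$ is $\lambda(\nu)$ in reverse order, $\pi_\nu\cong\pi_{-\nu}$ whenever $\pi_\nu$ is irreducible.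
\end{itemize}

\section{The Jacquet integral and its values on the walls}\label{sec:jacquet}

\subsection{Definition and convergence}

For $\lambda\in\mathbb C^n$ let $\varphi_\lambda(bk)=\prod_i|b_{ii}|^{\lambda_i+\rho_i}$ for $b\in B$, $k\in O(n)$. Let $w$ be the permutation matrix that reverses the order of the basis. We call $\lambda$ \emph{dominant} if $\operatorname{Re}(\lambda_i-\lambda_{i+1})>0$ for all $i$, and refer to the numbers $\lambda_i-\lambda_{i+1}$ as its \emph{gaps}. For dominant $\lambda$ put
\[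
J_\lambda(g)=\int_N\varphi_\lambda(wug)\,\overline{\psi_N(u)}\,du,\qquad
I_\lambda(y)=\int_N\varphi_\lambda(wu)\,e\Big(-\sum_iy_iu_{i,i+1}\Big)du\quad(y\in\mathbb R^{n-1}),
\]
where $du$ is the product of the Lebesgue measures $du_{ij}$. For $n=1$ set $I_\lambda=1$. The function $J_\lambda$ will be $W$, and $I_\lambda$ is its restriction to the positive diagonal matrices with an elementary factor removed. The advantage of $I_\lambda$ is that it makes sense, and is continuous, on the closed orthant $y_i\ge0$.

To see the integrand, let $N_k(g)$ be the Euclidean norm of the wedge of the bottom $k$ rows of $g$, that is, of the vector of its $k\times k$ minors. If $g=bk_0$ with $b\in B$ and $k_0\in O(n)$, then $N_k(g)=\prod_{i>n-k}|b_{ii}|$. Therefore $|b_{ii}|=N_{n-i+1}(g)/N_{n-i}(g)$ with $N_0=1$ and $N_n=|\det|$, and collecting exponents we get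
\begin{equation}\label{eq:phi}
\varphi_\lambda(g)=|\det g|^{\lambda_1+\rho_1}\prod_{k=1}^{n-1}N_k(g)^{-(\lambda_{n-k}-\lambda_{n-k+1}+1)}.
\end{equation}
On matrices of determinant $\pm1$, such as $wu$, only the gaps of $\lambda$ enter; hence $I_\lambda$ depends only on the gaps. The bottom $k$ rows of $wu$ are the top $k$ rows of $u$ in reverse order, and their leftmost $k\times k$ minor is $\pm1$, so $N_k(wu)\ge1$. For $n=2$ and $n=3$, respectively,
\begin{align*}
I_\lambda(y)&=\int_{\mathbb R}(1+x^2)^{-(\lambda_1-\lambda_2+1)/2}e(-xy)\,dx,\\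
I_\lambda(y_1,y_2)&=\int_{\mathbb R^3}\frac{e(-y_1u_{12}-y_2u_{23})\;du}{(1+u_{12}^2+u_{13}^2)^{(\lambda_2-\lambda_3+1)/2}\,\bigl(1+u_{23}^2+(u_{12}u_{23}-u_{13})^2\bigr)^{(\lambda_1-\lambda_2+1)/2}}.
\end{align*}

At $y=0$ the Gindikin--Karpelevich formula says that for dominant $\lambda$ the integral converges absolutely and
\begin{equation}\label{eq:GK}
I_\lambda(0)=c(\lambda):=\prod_{i<k}\gamma(\lambda_i-\lambda_k),\qquad \gamma(s)=\frac{\sqrt\pi\,\Gamma(s/2)}{\Gamma((s+1)/2)}.
\end{equation}
The function $\gamma$ is holomorphic and nonvanishing on $\operatorname{Re}s>0$ and positive for $s>0$.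

\begin{lemma}\label{lem:basic}
For dominant $\lambda$:
\begin{enumerate}
\item[\textup{(a)}] $I_\lambda(y)$ converges absolutely, is jointly continuous in $(\lambda,y)$ and holomorphic in $\lambda$, and tends to $0$ as $|y|\to\infty$ for fixed $\lambda$.
\item[\textup{(b)}] $\overline{I_\lambda(y)}=I_{\bar\lambda}(y)$. In particular $I_\lambda(y)$ is real if $\lambda$ is real.
\item[\textup{(c)}] $J_\lambda$ converges absolutely and locally uniformly in $g$, is right $O(n)$-invariant, and satisfies $J_\lambda(vg)=\psi_N(v)J_\lambda(g)$ for $v\in N$. For $a=\mathrm{diag}(a_1,\dots,a_n)$ with $a_i>0$ and $y_i=a_i/a_{i+1}$,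
\begin{equation}\label{eq:torusJ}
J_\lambda(a)=a^{\rho+w\lambda}I_\lambda(y),\qquad (w\lambda)_i=\lambda_{n+1-i},\quad a^\mu:=\prod_ia_i^{\mu_i}.
\end{equation}
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If all gaps have real part at least $\kappa>0$, then \eqref{eq:phi} and $N_k(wu)\ge1$ give $|\varphi_\lambda(wu)|\le\varphi_{\lambda^\kappa}(wu)$, where $\lambda^\kappa$ is real with all gaps equal to $\kappa$. The right side is integrable by \eqref{eq:GK}, so dominated convergence gives absolute convergence, joint continuity and holomorphy. Integrating first over the variables $u_{ij}$ with $j>i+1$ shows that $I_\lambda$ is the Fourier transform of an $L^1$ function on $\mathbb R^{n-1}$; the Riemann--Lebesgue lemma gives the decay.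

(b) Let $d=\mathrm{diag}(1,-1,1,\dots)$. The substitution $u\mapsto dud^{-1}$ changes the sign of every $u_{i,i+1}$, and $\varphi_\lambda(wdud^{-1})=\varphi_\lambda((wdw^{-1})wu\,d^{-1})=\varphi_\lambda(wu)$. So $I_\lambda(-y)=I_\lambda(y)$. Complex conjugation of the integral gives $\overline{I_\lambda(y)}=I_{\bar\lambda}(-y)=I_{\bar\lambda}(y)$.

(c) If $g$ stays in a compact set, then so does $g^{-1}$, and the bound $\|x\|\le C\|xg\|$ on $k$-vectors gives $N_k(wug)\ge C^{-1}N_k(wu)$. With \eqref{eq:phi} the convergence follows from (a). Right $O(n)$-invariance is clear, and the substitution $u\mapsto uv^{-1}$ gives the equivariance. Finally put $u=au'a^{-1}$ in $J_\lambda(a)$. Then $du=\prod_{i<j}(a_i/a_j)\,du'=a^{2\rho}du'$, $u_{i,i+1}=y_iu'_{i,i+1}$, and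
\[
\varphi_\lambda(wua)=\varphi_\lambda\bigl((waw^{-1})wu'\bigr)=a^{w\lambda+w\rho}\varphi_\lambda(wu')=a^{w\lambda-\rho}\varphi_\lambda(wu'),
\]
because $(waw^{-1})_{ii}=a_{n+1-i}$ and $w\rho=-\rho$.
\end{proof}

\begin{lemma}\label{lem:J=W}
Let $\operatorname{Re}\nu>0$ and let $\pi_\nu$ be irreducible. Then, up to a nonzero constant, $W=J_{\lambda(\nu)}$, and this function is not identically zero. For a positive diagonal matrix $a$ we have $W(a)=0$ if and only if $I_{\lambda(\nu)}(y)=0$, where $y_i=a_i/a_{i+1}$.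
\end{lemma}

\begin{proof}
Every $f$ in the space of $\pi_\nu$ satisfies $|f|\le C\varphi_{\operatorname{Re}\lambda(\nu)}$, where $C$ is the maximum of $|f|$ on $O(n)$. So $\Lambda(f)=\int_Nf(wu)\overline{\psi_N(u)}\,du$ converges absolutely and is a continuous Whittaker functional. The function $g\mapsto\Lambda(\pi_\nu(g)\varphi_{\lambda(\nu)})$ attached to the spherical vector is $J_{\lambda(\nu)}$. As $I_{\lambda(\nu)}$ is continuous and $I_{\lambda(\nu)}(0)=c(\lambda(\nu))\ne0$, \eqref{eq:torusJ} with small $y_i>0$ shows that $J_{\lambda(\nu)}\not\equiv0$. Now use uniqueness of the Whittaker functional, and \eqref{eq:torusJ} again.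
\end{proof}

\subsection{Values on the walls}

If $y_j=0$ the character in $I_\lambda(y)$ does not see the entry $u_{j,j+1}$, and we can integrate out the unipotent radical of a maximal parabolic subgroup. What remains is a product of two integrals of the same kind for smaller groups.

\begin{proposition}\label{prop:wall}
Let $\lambda$ be dominant, $1\le j\le n-1$ and $y\in[0,\infty)^{n-1}$ with $y_j=0$. Then
\[
I_\lambda(y)=c_j(\lambda)\;I_{(\lambda_{n-j+1},\dots,\lambda_n)}(y_1,\dots,y_{j-1})\;I_{(\lambda_1,\dots,\lambda_{n-j})}(y_{j+1},\dots,y_{n-1}),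
\]
where $c_j(\lambda)=\prod_{i\le n-j<k}\gamma(\lambda_i-\lambda_k)$. In particular $c_j$ is holomorphic and nonvanishing for dominant $\lambda$, and positive for real dominant $\lambda$.
\end{proposition}

\begin{proof}
Let $M=GL(j)\times GL(n-j)$ be embedded block-diagonally, $N_M=N\cap M$, and
\[
U=\Bigl\{\begin{pmatrix}I_j&X\\0&I_{n-j}\end{pmatrix}\Bigr\},\qquad
w_1=\begin{pmatrix}0&I_{n-j}\\ I_j&0\end{pmatrix}.
\]
Let $w_M\in M$ reverse the order inside each block. Then $w=w_1w_M$: the element $w_1$ interchanges the two blocks without changing the order inside them. It sends the index $i\le j$ to $w_1(i)=n-j+i$ and $i>j$ to $w_1(i)=i-j$.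

Write $u=vm$ with $v\in U$, $m\in N_M$; then $du=dv\,dm$. For $i\ne j$ we have $u_{i,i+1}=m_{i,i+1}$, since $v$ differs from the identity only in the upper right block. Moreover $wvm=w_1(w_Mvw_M^{-1})\,w_Mm$, and $v\mapsto w_Mvw_M^{-1}$ preserves the measure on $U$. Hence
\begin{equation}\label{eq:fub}
I_\lambda(y)=\int_{N_M}(A\varphi_\lambda)(w_Mm)\,e\Big(-\sum_{i\ne j}y_im_{i,i+1}\Big)dm,\qquad A\varphi_\lambda(g)=\int_U\varphi_\lambda(w_1vg)\,dv.
\end{equation}
(Convergence is discussed at the end.)

\emph{$A\varphi_\lambda$ is a multiple of some $\varphi_\mu$.} It is left $U$-invariant and right $O(n)$-invariant. For $b\in B\cap M$ substitute $v=bv'b^{-1}$; then $dv=\prod_{i\le j<k}|b_{ii}/b_{kk}|\,dv'$ and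
\[
\varphi_\lambda(w_1vbg)=\varphi_\lambda\bigl((w_1bw_1^{-1})\,w_1v'g\bigr).
\]
The matrix $w_1bw_1^{-1}$ is again upper triangular, because $w_1$ preserves the order inside the blocks, and its diagonal entry at $w_1(i)$ is $b_{ii}$. Hence $A\varphi_\lambda(bg)=\prod_i|b_{ii}|^{\tau_i}A\varphi_\lambda(g)$, where
\[
\tau_i=\begin{cases}(n-j)+\lambda_{w_1(i)}+\rho_{n-j+i},& i\le j,\\ -j+\lambda_{w_1(i)}+\rho_{i-j},& i>j.\end{cases}
\]
Since $\rho_{n-j+i}=\rho_i-(n-j)$ and $\rho_{i-j}=\rho_i+j$, in both cases $\tau_i=\mu_i+\rho_i$ with $\mu_i=\lambda_{w_1(i)}$, that is,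
\[
\mu=(\lambda_{n-j+1},\dots,\lambda_n\,;\,\lambda_1,\dots,\lambda_{n-j}).
\]
So $A\varphi_\lambda=c_j\varphi_\mu$, where $c_j=\int_U\varphi_\lambda(w_1v)\,dv$.

\emph{The integral over $N_M$.} On each block, $\rho$ differs by a constant from the $\rho$ of the smaller group, and the block determinants of $w_Mm$ are $\pm1$. So $\varphi_\mu(w_Mm)$ is the product of the functions $\varphi$ of the two blocks, with parameters $\mu^{(1)}=(\lambda_{n-j+1},\dots,\lambda_n)$ and $\mu^{(2)}=(\lambda_1,\dots,\lambda_{n-j})$. Both are strings of consecutive entries of $\lambda$, hence dominant. Then \eqref{eq:fub} becomes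
\[
I_\lambda(y)=c_j\,I_{\mu^{(1)}}(y_1,\dots,y_{j-1})\,I_{\mu^{(2)}}(y_{j+1},\dots,y_{n-1}).
\]

\emph{Convergence and the value of $c_j$.} For real $\lambda$ and $y=0$ all integrands are positive, and by Tonelli the computation is valid in $[0,\infty]$. It gives $c(\lambda)=c_j\,c(\mu^{(1)})c(\mu^{(2)})$, so $c_j<\infty$. For complex $\lambda$ absolute convergence follows from $|\varphi_\lambda|=\varphi_{\operatorname{Re}\lambda}$, and the computation is justified for all $y$ with $y_j=0$ by Fubini. Taking $y=0$ again, $c_j=c(\lambda)/(c(\mu^{(1)})c(\mu^{(2)}))$, and by \eqref{eq:GK} this is the stated product.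
\end{proof}

\section{The differential equation and positivity}\label{sec:pde}

\subsection{The Casimir equation on the torus}

Let $\mathfrak{gl}_n$ act on functions by left-invariant operators, $(Xf)(g)=\frac d{dt}f(g\exp tX)|_{t=0}$, and let $\Omega=\sum_{i,j}E_{ij}E_{ji}$, the Casimir operator of the trace form. It is invariant under $\mathrm{Ad}(GL(n,\mathbb R))$, so it commutes with left and right translations. If $f$ is right $O(n)$-invariant, then $(E_{ij}-E_{ji})f=0$, so $E_{ij}E_{ji}f=E_{ij}^2f$; and $E_{ji}E_{ij}=E_{ij}E_{ji}-(E_{ii}-E_{jj})$. Therefore on such functions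
\begin{equation}\label{eq:Omega}
\Omega=\sum_iE_{ii}^2-\sum_{i<j}(E_{ii}-E_{jj})+2\sum_{i<j}E_{ij}^2 .
\end{equation}
Below, $x\cdot x'=\sum_ix_ix'_i$ (bilinear, no conjugation), and we use that $\sum_{i<j}(x_i-x_j)=2\rho\cdot x$.

The function $\Omega\varphi_\lambda$ has the same left equivariance under $B$ and right invariance under $O(n)$ as $\varphi_\lambda$, hence is a multiple of it. At the identity \eqref{eq:Omega} gives the eigenvalue, since $\varphi_\lambda(\exp tE_{ij})=1$ for $i<j$:
\begin{equation}\label{eq:eig}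
\Omega\varphi_\lambda=\bigl((\lambda+\rho)\cdot(\lambda+\rho)-2\rho\cdot(\lambda+\rho)\bigr)\varphi_\lambda=(\lambda\cdot\lambda-\rho\cdot\rho)\varphi_\lambda .
\end{equation}

\begin{lemma}\label{lem:torus}
Let $W$ be smooth and right $O(n)$-invariant with $W(ug)=\psi_N(u)W(g)$ for $u\in N$ and $\Omega W=(\lambda\cdot\lambda-\rho\cdot\rho)W$. Then the function $\Phi(a)=a^{-\rho}W(a)$ of positive diagonal $a$ satisfies, with $\partial_i=a_i\,\partial/\partial a_i$ and $y_i=a_i/a_{i+1}$,
\begin{equation}\label{eq:torus}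
\Big(\sum_i\partial_i^2-8\pi^2\sum_iy_i^2\Big)\Phi=(\lambda\cdot\lambda)\Phi .
\end{equation}
\end{lemma}

\begin{proof}
At a diagonal matrix $a$ the operator $E_{ii}$ acts by $\partial_i$. For $i<j$ we have $W(a\exp(tE_{ij}))=W(\exp(t\tfrac{a_i}{a_j}E_{ij})a)$. This equals $e(ty_i)W(a)$ if $j=i+1$ and $W(a)$ if $j>i+1$. So $E_{ij}^2$ acts by $-4\pi^2y_i^2$ and by $0$, respectively, and \eqref{eq:Omega} gives
\[
\Big(\sum_i\partial_i^2-2\rho\cdot\partial-8\pi^2\sum_iy_i^2\Big)W(a)=(\lambda\cdot\lambda-\rho\cdot\rho)W(a).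
\]
Writing $W(a)=a^\rho\Phi(a)$ replaces $\partial_i$ by $\partial_i+\rho_i$, and $\sum_i(\partial_i+\rho_i)^2-2\rho\cdot(\partial+\rho)=\sum_i\partial_i^2-\rho\cdot\rho$.
\end{proof}

For the spherical vector of $\pi_\nu$ and any Whittaker functional $\Lambda$, the function $W(g)=\Lambda(\pi_\nu(g)\varphi_{\lambda(\nu)})$ satisfies the hypotheses by \eqref{eq:eig}. For $n=2$ the center acts trivially, so $\Phi$ depends only on $y=a_1/a_2$; then $\partial_1=\theta$, $\partial_2=-\theta$ with $\theta=y\,d/dy$, and $\lambda\cdot\lambda=2\nu^2$. So \eqref{eq:torus} reads $\theta^2\Phi=(\nu^2+4\pi^2y^2)\Phi$, as used in the proof of (A).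

We also need the equation for $J_\lambda$ with general dominant $\lambda$.

\begin{lemma}\label{lem:Jpde}
For dominant $\lambda$ the function $J_\lambda$ is smooth and $\Omega J_\lambda=(\lambda\cdot\lambda-\rho\cdot\rho)J_\lambda$. Consequently $I=I_\lambda$ is smooth on $(0,\infty)^{n-1}$ and satisfies there
\begin{equation}\label{eq:D}
DI=8\pi^2|y|^2I,\qquad D=\sum_{i=1}^n\partial_i^2+2(w\lambda)\cdot\partial,\quad \partial_i=\theta_i-\theta_{i-1},
\end{equation}
where $\theta_i=y_i\,\partial/\partial y_i$ for $1\le i\le n-1$ and $\theta_0=\theta_n=0$. In the coordinates $\log y_i$, the operator $D$ is elliptic with constant coefficients and no zeroth-order term; for real $\lambda$ it is real.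
\end{lemma}

\begin{proof}
By left invariance each function $g\mapsto\varphi_\lambda(wug)$ is an eigenfunction of $\Omega$ with the eigenvalue \eqref{eq:eig}. Pairing with a test function and using Fubini (Lemma~\ref{lem:basic}(c)) gives the eigenvalue equation for $J_\lambda$ in the sense of distributions. Since $J_\lambda$ is right $O(n)$-invariant, it is annihilated by $\sum_{i<j}(E_{ij}-E_{ji})^2$, so it is an eigendistribution of
\[
\Omega+\sum_{i<j}(E_{ij}-E_{ji})^2=\sum_iE_{ii}^2+\tfrac12\sum_{i<j}(E_{ij}+E_{ji})^2+\tfrac12\sum_{i<j}(E_{ij}-E_{ji})^2,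
\]
where we used $E_{ij}E_{ji}+E_{ji}E_{ij}=\frac12(E_{ij}+E_{ji})^2-\frac12(E_{ij}-E_{ji})^2$. The right side is a sum, with positive coefficients, of the squares of a frame of left-invariant vector fields. It is elliptic, and $J_\lambda$ is smooth by elliptic regularity. Now Lemma~\ref{lem:torus} applies with $\Phi=a^{w\lambda}I_\lambda(y)$, by \eqref{eq:torusJ}. Conjugation by $a^{w\lambda}$ replaces $\partial_i$ by $\partial_i+(w\lambda)_i$, and $(w\lambda)\cdot(w\lambda)=\lambda\cdot\lambda$ cancels against the right side of \eqref{eq:torus}. The symbol of the second-order part of $D$ is $\sum_{i=1}^n(\xi_i-\xi_{i-1})^2$ up to sign, with $\xi_0=\xi_n=0$; it vanishes only for $\xi=0$.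
\end{proof}

\subsection{Maximum principle and positivity}

\begin{lemma}\label{lem:max}
Let $n\ge2$ and let $\lambda$ be real. Let $g:[0,\infty)^{n-1}\to\mathbb R$ be continuous, tend to $0$ at infinity, be $C^2$ with $Dg=8\pi^2|y|^2g$ in the interior, and be $\ge0$ on the boundary (where some $y_j=0$). Then $g\ge0$. If $g=0$ on the boundary, then $g=0$.
\end{lemma}

\begin{proof}
If $g$ takes a negative value, it has a negative minimum, attained at an interior point. There, in the coordinates $\log y_i$, the first derivatives vanish and the second-order part of $D$ gives $Dg\ge0$. But $8\pi^2|y|^2g<0$, a contradiction. For the last statement apply this to $g$ and $-g$.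
\end{proof}

\begin{proposition}\label{prop:pos}
If $\lambda$ is real and dominant, then $I_\lambda(y)>0$ for all $y\in[0,\infty)^{n-1}$.
\end{proposition}

\begin{proof}
We use induction on $n$; for $n=1$, $I_\lambda=1$. Let $n\ge2$. On the boundary some $y_j$ vanishes, and Proposition~\ref{prop:wall}, $c_j(\lambda)>0$ and the induction hypothesis give $I_\lambda(y)>0$. Lemma~\ref{lem:max}, whose hypotheses hold by Lemma~\ref{lem:basic}(a), (b) and Lemma~\ref{lem:Jpde}, yields $I_\lambda\ge0$ everywhere. If $I_\lambda$ vanished at an interior point, it would have a minimum with value $0$ there. By Hopf's strong maximum principle for the operator $D-8\pi^2|y|^2$, whose zeroth-order coefficient is $\le0$, $I_\lambda$ would vanish on the whole (connected) interior. This contradicts $I_\lambda(0)=c(\lambda)>0$ and continuity.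
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}\textup{(C)}]
Let $\pi_\nu$ be irreducible with $\nu$ real and nonzero. Since $\pi_\nu\cong\pi_{-\nu}$, both have the same spherical Whittaker function up to a constant, and we may assume $\nu>0$; then $\lambda(\nu)$ is real and dominant. By Lemma~\ref{lem:J=W} and Proposition~\ref{prop:pos}, $W(a)\ne0$ for every positive diagonal $a$, and by \eqref{eq:mod} $W$ vanishes nowhere.

Let $\pi_\nu$ be irreducible and Hermitian, that is, isomorphic to its Hermitian dual. The Hermitian dual has infinitesimal character $-\overline{\lambda(\nu)}$, so $\{-\overline{\lambda_i}\}=\{\lambda_i\}$ as multisets, where $\lambda=\lambda(\nu)$. Comparing the elements of largest modulus, which are $\pm(n-1)\bar\nu$ and $\pm(n-1)\nu$, we get $-\bar\nu=\pm\nu$, i.e.\ $\nu\in\mathbb R\cup i\mathbb R$. If $W$ vanishes somewhere, then $\nu$ is not real and nonzero by the first part, so $\nu\in i\mathbb R$ and $\pi_\nu$ is tempered. Irreducible unitary representations are Hermitian. Finally,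 a counterexample with $\pi_\nu$ irreducible has $\nu\notin i\mathbb R$, being non-tempered, and $\nu\notin\mathbb R\setminus\{0\}$ by the first part.
\end{proof}

So the Hermitian condition enters only to place $\nu$ on the real or the imaginary axis; an irreducible counterexample has to be sought elsewhere in the plane.

\section{A Bessel function formula for $n=3$}\label{sec:bessel}

\subsection{Facts about $K_\alpha$}

For $z>0$ and $\alpha\in\mathbb C$,
\begin{equation}\label{eq:Kint}
K_\alpha(z)=\tfrac12\Big(\frac z2\Big)^\alpha\int_0^\infty e^{-\tau-z^2/4\tau}\,\tau^{-\alpha-1}\,d\tau .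
\end{equation}
$K_\alpha(z)$ is entire and even in $\alpha$, positive for real $\alpha$, and $\overline{K_\alpha(z)}=K_{\bar\alpha}(z)$; so it is real for $\alpha\in i\mathbb R$. It satisfies $(z\,d/dz)^2K_\alpha=(\alpha^2+z^2)K_\alpha$ and $(z^\alpha K_\alpha)'=-z^\alpha K_{\alpha-1}$. For $\alpha$ in a compact set and $z\ge z_0>0$, both $K_\alpha(z)$ and $K_\alpha'(z)$ are $O(e^{-z})$ uniformly. For $\operatorname{Re}\alpha>0$, $z^\alpha K_\alpha(z)\to2^{\alpha-1}\Gamma(\alpha)$ as $z\to0^+$. Furthermore
\begin{equation}\label{eq:mellin}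
\int_0^\infty K_\alpha(v)v^{s-1}dv=2^{s-2}\,\Gamma\Big(\frac{s+\alpha}2\Big)\Gamma\Big(\frac{s-\alpha}2\Big)\qquad(\operatorname{Re}s>|\operatorname{Re}\alpha|),
\end{equation}
\begin{equation}\label{eq:fourier}
\int_{\mathbb R}(1+x^2)^{-(\alpha+1)/2}e(-xy)\,dx=\frac{2\pi^{(\alpha+1)/2}}{\Gamma(\frac{\alpha+1}2)}\,y^{\alpha/2}K_{\alpha/2}(2\pi y)\qquad(\operatorname{Re}\alpha>0,\ y>0).
\end{equation}

\begin{lemma}\label{lem:K6}
For $\operatorname{Re}\alpha>0$ and $r>0$,
\[
\int_0^\infty K_\alpha(r\sqrt{1+u})\,(1+u)^{-\alpha/2}u^{\alpha/2-1}\,du=\Gamma(\tfrac\alpha2)\Big(\frac r2\Big)^{-\alpha/2}K_{\alpha/2}(r).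
\]
\end{lemma}

\begin{proof}
Insert \eqref{eq:Kint} with $z=r\sqrt{1+u}$. The factor $(1+u)^{\alpha/2}$ cancels, and
\[
\int_0^\infty u^{\alpha/2-1}e^{-r^2u/4\tau}du=\Gamma(\tfrac\alpha2)\Big(\frac r2\Big)^{-\alpha}\tau^{\alpha/2}.
\]
By Fubini (absolute convergence) the left side equals $\frac12\Gamma(\frac\alpha2)\int_0^\infty e^{-\tau-r^2/4\tau}\tau^{-\alpha/2-1}d\tau$, which is the right side by \eqref{eq:Kint} with $\alpha/2$ in place of $\alpha$.
\end{proof}

\subsection{The formula}

For $n=3$ we have $\lambda(\nu)=(\alpha,0,-\alpha)$ with $\alpha=2\nu$. For $\alpha\in\mathbb C$ and $y_1,y_2>0$ put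
\[
F_\alpha(y_1,y_2)=\int_0^\infty K_\alpha(p)K_\alpha(q)\,\frac{du}u,\qquad p=2\pi y_1\sqrt{1+u},\quad q=2\pi y_2\sqrt{1+1/u}.
\]
The integrand is $O(e^{-c\sqrt u})$ as $u\to\infty$ and $O(e^{-c/\sqrt u})$ as $u\to0$ for some $c>0$, locally uniformly in $(\alpha,y_1,y_2)$ and together with all $y$-derivatives. So $F_\alpha$ is smooth in $y$, may be differentiated under the integral sign, and is entire and even in $\alpha$. This is the gain over the Jacquet integral: $F_\alpha$ makes sense on and across the line $\operatorname{Re}\alpha=0$.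

\begin{proposition}\label{prop:bessel}
For $\operatorname{Re}\alpha>0$, $\lambda=(\alpha,0,-\alpha)$ and $y_1,y_2>0$,
\[
I_\lambda(y_1,y_2)=C(\alpha)\,(y_1y_2)^\alpha F_\alpha(y_1,y_2),\qquad
C(\alpha)=\frac{4\,\pi^{2\alpha+3/2}}{\Gamma(\frac{\alpha+1}2)^2\,\Gamma(\alpha+\frac12)} .
\]
In particular $C$ is holomorphic and nonvanishing on $\operatorname{Re}\alpha>0$.
\end{proposition}

\begin{proof}
For fixed $y$ both sides are holomorphic on $\operatorname{Re}\alpha>0$, so we may assume $\alpha>0$. We show that both sides satisfy \eqref{eq:D} and agree on the boundary of the quadrant, and then use Lemma~\ref{lem:max}. Write $G(y_1,y_2)=(y_1y_2)^\alpha F_\alpha(y_1,y_2)$.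

\emph{The differential equation.} Here $a^{w\lambda}=(a_1/a_3)^{-\alpha}=(y_1y_2)^{-\alpha}$, $\lambda\cdot\lambda=2\alpha^2$, and
\[
\sum\partial_i^2=\theta_1^2+(\theta_2-\theta_1)^2+\theta_2^2=2(\theta_1^2-\theta_1\theta_2+\theta_2^2).
\]
So $G$ satisfies \eqref{eq:D} if and only if $F_\alpha=a^{w\lambda}G$ satisfies \eqref{eq:torus}, that is,
\[
(\theta_1^2-\theta_1\theta_2+\theta_2^2-4\pi^2y_1^2-4\pi^2y_2^2)F_\alpha=\alpha^2F_\alpha .
\]
Under the integral $\theta_1$ acts on $K_\alpha(p)$ as $p\,d/dp$ and $\theta_2$ acts on $K_\alpha(q)$ as $q\,d/dq$. As $p^2=4\pi^2y_1^2(1+u)$ and $q^2=4\pi^2y_2^2(1+1/u)$, the Bessel equation turns the claim into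
\[
\int_0^\infty\Big[(\alpha^2+4\pi^2y_1^2u+4\pi^2y_2^2u^{-1})K_\alpha(p)K_\alpha(q)-pK_\alpha'(p)\,qK_\alpha'(q)\Big]\frac{du}u=0 .
\]
We show that the bracket is $u\frac{d}{du}$ of a function that vanishes at both ends. From $u\frac{dp}{du}=\frac u{2(1+u)}\,p$ and $u\frac{dq}{du}=-\frac1{2(1+u)}\,q$ and the Bessel equation,
\begin{align*}
u\tfrac d{du}\bigl(pK_\alpha'(p)\bigr)&=\tfrac u{2(1+u)}(\alpha^2+p^2)K_\alpha(p)=\Big(\tfrac{\alpha^2u}{2(1+u)}+2\pi^2y_1^2u\Big)K_\alpha(p),\\
u\tfrac d{du}\bigl(qK_\alpha'(q)\bigr)&=-\tfrac1{2(1+u)}(\alpha^2+q^2)K_\alpha(q)=-\Big(\tfrac{\alpha^2}{2(1+u)}+2\pi^2y_2^2u^{-1}\Big)K_\alpha(q).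
\end{align*}
Hence $u\frac d{du}\bigl[2pK_\alpha'(p)K_\alpha(q)-2K_\alpha(p)\,qK_\alpha'(q)\bigr]$ equals
\[
\Big(\tfrac{\alpha^2u}{1+u}+4\pi^2y_1^2u+\tfrac{\alpha^2}{1+u}+4\pi^2y_2^2u^{-1}\Big)K_\alpha(p)K_\alpha(q)-\Big(\tfrac1{1+u}+\tfrac u{1+u}\Big)pK_\alpha'(p)\,qK_\alpha'(q),
\]
which is the bracket. The boundary terms vanish because $p\to\infty$ as $u\to\infty$ and $q\to\infty$ as $u\to0$, with exponential decay.

\emph{Behavior of $G$ at the boundary and at infinity.} Let $\kappa(z)=z^\alpha K_\alpha(z)$ for $z>0$ and $\kappa(0)=2^{\alpha-1}\Gamma(\alpha)$. Then $\kappa$ is continuous, positive and decreasing on $[0,\infty)$, as $\kappa'=-z^\alpha K_{\alpha-1}<0$, and tends to $0$ at infinity. Since $pq=4\pi^2y_1y_2(1+u)u^{-1/2}$,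
\[
G(y_1,y_2)=(2\pi)^{-2\alpha}\int_0^\infty\kappa(p)\kappa(q)\,\frac{u^{\alpha/2}}{(1+u)^\alpha}\,\frac{du}u .
\]
By dominated convergence, with $\kappa(p)\kappa(q)\le\kappa(0)^2$, $G$ extends continuously to $[0,\infty)^2$. It tends to $0$ at infinity, because $\kappa(p)\kappa(q)\le\kappa(2\pi y_1)\kappa(2\pi y_2)$. The Beta integral gives
\[
G(0,0)=(2\pi)^{-2\alpha}\kappa(0)^2\,\Gamma(\alpha/2)^2/\Gamma(\alpha).
\]
For $y_2=0$ we have $q=0$. With $r=2\pi y_1>0$, Lemma~\ref{lem:K6} shows that $G(y_1,0)$ is a constant multiple of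
\[
r^\alpha\int_0^\infty K_\alpha(r\sqrt{1+u})(1+u)^{-\alpha/2}u^{\alpha/2-1}du=\Gamma(\tfrac\alpha2)\,r^\alpha\Big(\frac r2\Big)^{-\alpha/2}K_{\alpha/2}(r),
\]
hence of $y_1^{\alpha/2}K_{\alpha/2}(2\pi y_1)$. The substitution $u\mapsto1/u$ shows that $G(0,y_2)$ is the same multiple of $y_2^{\alpha/2}K_{\alpha/2}(2\pi y_2)$.

\emph{Comparison.} By Proposition~\ref{prop:wall}, $I_\lambda(y_1,0)$ and $I_\lambda(0,y_2)$ are constant multiples of the $n=2$ function with gap $\alpha$. By \eqref{eq:fourier} they are multiples of $y_1^{\alpha/2}K_{\alpha/2}(2\pi y_1)$ and $y_2^{\alpha/2}K_{\alpha/2}(2\pi y_2)$. The function $y^{\alpha/2}K_{\alpha/2}(2\pi y)$ has a nonzero limit as $y\to0^+$. So if $C$ is chosen with $I_\lambda(0,0)=C\,G(0,0)$, then $I_\lambda$ and $CG$ agree on both axes. By Lemma~\ref{lem:max}, applied to $I_\lambda-CG$, they agree everywhere. Finally, $c(\lambda)=\gamma(\alpha)^2\gamma(2\alpha)$ gives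
\[
C=\frac{c(\lambda)}{G(0,0)}=\frac{\pi^{3/2}\Gamma(\frac\alpha2)^2\Gamma(\alpha)}{\Gamma(\frac{\alpha+1}2)^2\Gamma(\alpha+\frac12)}\cdot\frac{(2\pi)^{2\alpha}\,\Gamma(\alpha)}{4^{\alpha-1}\Gamma(\alpha)^2\,\Gamma(\frac\alpha2)^2}=\frac{4\pi^{2\alpha+3/2}}{\Gamma(\frac{\alpha+1}2)^2\Gamma(\alpha+\frac12)}.\qedhere
\]
\end{proof}

\section{Zeros off the line for $n=3$}\label{sec:zeros}

By Proposition~\ref{prop:bessel} we need zeros of $F_\alpha$ with $\operatorname{Re}\alpha>0$. Fix $r>0$ and write
\[
F(\alpha,\varepsilon)=F_\alpha\Big(\frac r{2\pi},\frac\varepsilon{2\pi}\Big)=\int_0^\infty K_\alpha(r\sqrt{1+u})\,K_\alpha(\varepsilon\sqrt{1+1/u})\,\frac{du}u .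
\]

\subsection{Three terms near the wall}

\begin{lemma}\label{lem:asym}
Let $X\subset\{|\operatorname{Re}\alpha|\le\frac14\}\setminus\{0\}$ be compact. Uniformly for $\alpha\in X$, as $\varepsilon\to0^+$,
\[
F(\alpha,\varepsilon)=a(\alpha)\Big(\frac\varepsilon2\Big)^{-\alpha}+a(-\alpha)\Big(\frac\varepsilon2\Big)^{\alpha}+b(\alpha)+O(\varepsilon^{1/2}),
\]
\[
a(\alpha)=\tfrac12\Gamma(\alpha)\Gamma(\tfrac\alpha2)\Big(\frac r2\Big)^{-\alpha/2}K_{\alpha/2}(r),\qquad b(\alpha)=\tfrac12\Gamma(\tfrac\alpha2)\Gamma(-\tfrac\alpha2)K_\alpha(r).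
\]
\end{lemma}

\begin{proof}
Apply Mellin inversion of \eqref{eq:mellin} to the second factor. Since $(\varepsilon\sqrt{1+1/u})^{-s}=\varepsilon^{-s}\bigl(\frac u{1+u}\bigr)^{s/2}$, Fubini gives
\[
F(\alpha,\varepsilon)=\frac1{2\pi i}\int_{\operatorname{Re}s=1}2^{s-2}\,\Gamma\Big(\frac{s+\alpha}2\Big)\Gamma\Big(\frac{s-\alpha}2\Big)M(s,\alpha)\,\varepsilon^{-s}\,ds,
\]
\[
M(s,\alpha)=\int_0^\infty K_\alpha(r\sqrt{1+u})\,u^{s/2-1}(1+u)^{-s/2}\,du .
\]
We want to move the contour to the left of $0$, and for this we continue $M$. Since $u^{s/2-1}(1+u)^{-s/2}=(1+u)\frac2s\frac d{du}\bigl(\frac u{1+u}\bigr)^{s/2}$, integration by parts gives for $\operatorname{Re}s>0$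
\[
M(s,\alpha)=-\frac2s\int_0^\infty\Big(\frac u{1+u}\Big)^{s/2}\frac d{du}\Big[(1+u)K_\alpha(r\sqrt{1+u})\Big]du .
\]
This integral converges for $\operatorname{Re}s>-2$ and is holomorphic in $(s,\alpha)$ there. So $M$ continues to $\operatorname{Re}s>-2$, $s\ne0$. At $s=0$ the integral equals $-K_\alpha(r)$, so $M$ has at most a simple pole there, with residue $2K_\alpha(r)$.

For $-\frac12\le\operatorname{Re}s\le1$ we have $\bigl|(\frac u{1+u})^{s/2}\bigr|\le(\frac u{1+u})^{-1/4}$. The derivative in the integral is $O\bigl((1+u)^{1/2}e^{-r\sqrt{1+u}}\bigr)$ uniformly for $\alpha\in X$. Hence $|M(s,\alpha)|\le C_X/|s|$ in this strip. The Gamma factors decay exponentially in $|\operatorname{Im}s|$, uniformly for $\alpha\in X$. So we may shift the contour to $\operatorname{Re}s=-\frac12$. The poles crossed are $s=\alpha,-\alpha,0$. They are distinct and stay at distance at least $\frac14$ from the new line; the other poles of the Gamma factors have real part at most $\frac14-2$. The integral over the new line is $O(\varepsilon^{1/2})$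 uniformly on $X$.

It remains to compute the residues. At $s=\alpha$ the factor $\Gamma(\frac{s-\alpha}2)$ has residue $2$, and we get $2^{\alpha-1}\Gamma(\alpha)M(\alpha,\alpha)\varepsilon^{-\alpha}=\frac12\Gamma(\alpha)M(\alpha,\alpha)(\varepsilon/2)^{-\alpha}$. For $\operatorname{Re}\alpha>0$, Lemma~\ref{lem:K6} says $M(\alpha,\alpha)=\Gamma(\frac\alpha2)(\frac r2)^{-\alpha/2}K_{\alpha/2}(r)$. By analytic continuation this holds for $\operatorname{Re}\alpha>-2$, $\alpha\ne0$. This is the first term. The integrand is even in $\alpha$, because $M(s,\alpha)=M(s,-\alpha)$; so the residue at $s=-\alpha$ is the first term with $\alpha$ replaced by $-\alpha$. The residue at $s=0$ is $\frac14\Gamma(\frac\alpha2)\Gamma(-\frac\alpha2)\cdot2K_\alpha(r)=b(\alpha)$.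
\end{proof}

\begin{remark}
By \eqref{eq:fourier} with $y=r/2\pi$, $K_{\alpha/2}(r)$ is, up to an elementary factor, the $n=2$ function with gap $\alpha$. This is the gap of both pairs $(\alpha,0)$ and $(0,-\alpha)$ of entries of $\lambda$. In the same way $K_\alpha(r)$ belongs to the gap $2\alpha$ of the pair $(\alpha,-\alpha)$. The construction exploits that the two gaps of $\lambda$ are equal: the \emph{same} Bessel function multiplies both oscillating terms, so one zero of $K_{\alpha/2}(r)$ removes both.
\end{remark}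

\subsection{The choice of $r$}

At the point $it_0$ we want the oscillating terms to vanish and the constant term to survive.

\begin{lemma}\label{lem:r}
For all $t_0>0$ outside a closed discrete subset of $(0,\infty)$ there is $r>0$ with $K_{it_0/2}(r)=0$ and $K_{it_0}(r)\ne0$.
\end{lemma}

\begin{proof}
Let $\phi(x)=\arg\Gamma(1+ix)$, continuous with $\phi(0)=0$, and $\ell=\log(r/2)$. For fixed $x>0$, as $r\to0^+$,
\[
K_{ix}(r)=\operatorname{Re}\bigl(\Gamma(ix)(r/2)^{-ix}\bigr)+O(r^2)=\frac{|\Gamma(1+ix)|}x\sin\bigl(\phi(x)-x\ell\bigr)+O(r^2),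
\]
where we used $\Gamma(ix)=\Gamma(1+ix)/(ix)$. As $r\to0$ the argument of the sine tends to $+\infty$, so $K_{ix}(r)$ changes sign infinitely often. Take $x=t_0/2$: there are zeros $r_k\to0$ of $K_{it_0/2}$, and with $\ell_k=\log(r_k/2)$ we have $\phi(\frac{t_0}2)-\frac{t_0}2\ell_k\in\pi\mathbb Z+o(1)$. Multiply by $2$ and put $h(t)=2\phi(t/2)-\phi(t)$; then
\[
\phi(t_0)-t_0\ell_k\in-h(t_0)+2\pi\mathbb Z+o(1).
\]
If $\sin h(t_0)\ne0$, the expansion with $x=t_0$ shows $K_{it_0}(r_k)\ne0$ for all large $k$.

It remains to see that $\{t>0:\sin h(t)=0\}$ is closed and discrete in $(0,\infty)$. With Euler's constant $\gamma_{\mathrm E}$,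
\[
\phi'(x)=\operatorname{Re}\frac{\Gamma'}\Gamma(1+ix)=-\gamma_{\mathrm E}+\sum_{k\ge1}\Big(\frac1k-\frac k{k^2+x^2}\Big)=-\gamma_{\mathrm E}+\sum_{k\ge1}\frac{x^2}{k(k^2+x^2)}
\]
is strictly increasing on $x>0$. So $h'(t)=\phi'(t/2)-\phi'(t)<0$ for $t>0$. Thus $h$ is continuous and injective on $(0,\infty)$, and the preimage under $h$ of the closed discrete set $\pi\mathbb Z$ is closed and discrete.
\end{proof}

\subsection{The zero}

\begin{proposition}\label{prop:zero}
Let $t_0,r$ be as in Lemma~\ref{lem:r}. For every sufficiently small $\eta>0$ and all sufficiently small $\varepsilon>0$ (depending on $\eta$), the function $F(\cdot,\varepsilon)$ has a zero $\alpha$ with $|\alpha-it_0|<\eta$ and $\operatorname{Re}\alpha>0$.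
\end{proposition}

\begin{proof}
Put $L=\log(2/\varepsilon)$, $f_\varepsilon(t)=F(it,\varepsilon)$, $A(t)=a(it)$, $A^*(t)=a(-it)$ and
\[
B=b(it_0)=\tfrac12|\Gamma(\tfrac{it_0}2)|^2K_{it_0}(r)\in\mathbb R\setminus\{0\}.
\]
Since $K_{it_0/2}(r)=0$, we have $A(t_0)=A^*(t_0)=0$. Neither function vanishes identically, because $K_{\alpha/2}(r)>0$ for real $\alpha$. Let $\eta<\min(\frac14,t_0)$ be so small that on the closed disc $\overline D$, where $D=\{|t-t_0|<\eta\}$, the point $t_0$ is the only zero of $A$ and of $A^*$, and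
\[
|A|,\ |A^*|\le\tfrac18|B|,\qquad |b(it)-B|\le\tfrac18|B| .
\]
The set $i\overline D$ lies in $\{|\operatorname{Re}\alpha|\le\frac14\}\setminus\{0\}$, so Lemma~\ref{lem:asym} gives, uniformly on $\overline D$,
\begin{equation}\label{eq:f}
f_\varepsilon(t)=A(t)e^{iLt}+A^*(t)e^{-iLt}+b(it)+O(\varepsilon^{1/2}).
\end{equation}

\emph{Step 1: no real zeros.} For real $t\in D$ the exponentials have modulus $1$, so $|f_\varepsilon(t)|\ge|B|-\frac38|B|-O(\varepsilon^{1/2})\ge\frac12|B|>0$ for small $\varepsilon$.

\emph{Step 2: there is a zero in $D$ for all small $\varepsilon$.} Suppose not. Then there are $\varepsilon_j\to0$ such that $f_{\varepsilon_j}$ has no zero in $D$. Put $L_j=\log(2/\varepsilon_j)$; then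
\[
u_j=L_j^{-1}\log|f_{\varepsilon_j}|
\]
is harmonic in $D$. By \eqref{eq:f}, $|f_{\varepsilon_j}(t)|\le C e^{L_j|\operatorname{Im}t|}\le Ce^{L_j\eta}$ on $D$, so $u_j\le\eta+1$ for large $j$. Moreover $f_{\varepsilon_j}(t_0)\to B\ne0$, so $u_j(t_0)\to0$. By Harnack's inequality, applied to the functions $\eta+1-u_j\ge0$, which are bounded at $t_0$, the $u_j$ are locally bounded in $D$. Hence a subsequence converges locally uniformly to a harmonic function $u$ on $D$.

We compute $u$ off the real axis. Let $t\in D$, $\operatorname{Im}t<0$. Then $|e^{iLt}|=e^{L|\operatorname{Im}t|}$ grows while $e^{-iLt}$ decays, and $A(t)\ne0$; so $|f_{\varepsilon_j}(t)|$ is asymptotic to $|A(t)|e^{L_j|\operatorname{Im}t|}$ and $u(t)=|\operatorname{Im}t|$. If $\operatorname{Im}t>0$ the same holds with $A^*(t)e^{-iLt}$ as the dominant term, and again $u(t)=|\operatorname{Im}t|$. By continuity $u(t)=|\operatorname{Im}t|$ on all of $D$. But then $u(t_0)=0$, while the mean of $u$ over a small circle about $t_0$ is positive. This contradicts the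 mean value property.

\emph{Step 3: choosing the half-plane.} By Steps 1 and 2, for all small $\varepsilon$ the function $f_\varepsilon$ has a nonreal zero in $D$. For real $t$, $K_{it}$ is real-valued, so $f_\varepsilon$ is real on the real axis, and its zeros in $D$ come in conjugate pairs. Choose one with $\operatorname{Im}t<0$. Then $\alpha=it$ satisfies $\operatorname{Re}\alpha>0$ and $|\alpha-it_0|<\eta$.
\end{proof}

Both halves of the condition on $r$ were used: $K_{it_0/2}(r)=0$ makes the oscillating terms small near $t_0$ (Step 1) and absent at $t_0$ (Step 2), and $K_{it_0}(r)\ne0$ gives the lower bound in Step 1 and $u_j(t_0)\to0$ in Step 2.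

\section{Proof of part (B)}\label{sec:end}

Write $I^{(n)}_\nu=I_{\lambda(\nu)}$ for the group $GL(n,\mathbb R)$ and $\operatorname{Re}\nu>0$. By Lemma~\ref{lem:J=W} and the irreducibility of $\pi_\nu$ for $\nu\notin\mathbb R$, part (B) follows from the next statement; the representations $\pi_\nu$ in question are non-tempered because $\operatorname{Re}\nu>0$.

\begin{proposition}\label{prop:end}
Let $n\ge3$, $t\in\mathbb R$, $\eta>0$. There are $\nu\notin\mathbb R$ with $\operatorname{Re}\nu>0$, $|\nu-it|<\eta$, and $y\in(0,\infty)^{n-1}$ such that $I^{(n)}_\nu(y)=0$.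
\end{proposition}

\begin{proof}
We use induction on $n$.

\emph{The case $n=3$.} Let $t_0>0$ and $r$ be as in Lemma~\ref{lem:r}. Take $\eta'\in(0,t_0)$ small enough for Proposition~\ref{prop:zero}, then $\varepsilon$ small enough, and let $\alpha$ be the zero given by that proposition with $\eta'$ in place of $\eta$. Put $\nu=\alpha/2$. Then $\operatorname{Re}\nu>0$, $|\nu-it_0/2|<\eta'/2$, and $\operatorname{Im}\nu>0$ because $\eta'<t_0$. By Proposition~\ref{prop:bessel},
\[
I^{(3)}_\nu\Big(\frac r{2\pi},\frac\varepsilon{2\pi}\Big)=0 .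
\]
In terms of $W=J_{\lambda(\nu)}$ this is a zero at $\mathrm{diag}(y_1y_2,y_2,1)$ with $y_1=\frac r{2\pi}$, $y_2=\frac\varepsilon{2\pi}$. The admissible $t_0$ are dense in $(0,\infty)$ and $\eta'$ is arbitrarily small. So for every $t\ge0$ each neighborhood of $it$ contains such a $\nu$. Since $\overline{I^{(3)}_\nu(y)}=I^{(3)}_{\bar\nu}(y)$ by Lemma~\ref{lem:basic}(b), passing to $\bar\nu$ gives the same for $t\le0$.

\emph{From $n-1$ to $n$, for $n\ge4$.} By the assertion for $n-1$ there are $\nu_*\notin\mathbb R$ with $\operatorname{Re}\nu_*>0$, $|\nu_*-it|<\eta$, and $y'\in(0,\infty)^{n-2}$ with $I^{(n-1)}_{\nu_*}(y')=0$. Apply Proposition~\ref{prop:wall} with $j=n-1$ to $\lambda=\lambda(\nu)$. The parameter $(\lambda_2,\dots,\lambda_n)$ has all gaps equal to $2\nu$, and $I$ depends only on the gaps, so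
\[
I^{(n)}_\nu(y',0)=d_n(\nu)\,I^{(n-1)}_\nu(y'),\qquad d_n(\nu)=\prod_{k=1}^{n-1}\gamma(2\nu k),
\]
and $d_n$ is holomorphic and nonvanishing on $\operatorname{Re}\nu>0$. By the joint continuity in Lemma~\ref{lem:basic}(a), as $y_{n-1}\to0^+$ the holomorphic functions $\nu\mapsto I^{(n)}_\nu(y',y_{n-1})$ converge to $d_n(\nu)I^{(n-1)}_\nu(y')$ locally uniformly on $\operatorname{Re}\nu>0$. The limit vanishes at $\nu_*$, and it is not identically zero, since it is positive for real $\nu>0$ by Proposition~\ref{prop:pos}. By Hurwitz's theorem, given any neighborhood of $\nu_*$, for every sufficiently small $y_{n-1}>0$ the function $\nu\mapsto I^{(n)}_\nu(y',y_{n-1})$ has a zero in it. Choose the neighborhood so small that it lies in $\{\operatorname{Re}\nu>0,\ \nu\notin\mathbb R,\ |\nu-it|<\eta\}$.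
\end{proof}

This completes the proof of Theorem~\ref{thm:main}.

\begin{thebibliography}{9}

\bibitem{LRH}
\emph{A Local Riemann Hypothesis, I}, \url{http://www.sfu.ca/~schoia/paper/lrh.pdf}.

\bibitem{CHM}
Casselman, Hecht and Mili\v{c}i\'c, 2000.

\bibitem{Ko}
Kostant, 1978.

\bibitem{SV}
Speh and Vogan, Acta Math.\ 145 (1980).

\end{thebibliography}

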